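# Rank-two operators that norm attaining operators cannot approximate

## 1. Rank one operators and the Bishop–Phelps theorem

Throughout, Banach spaces are nonzero, over $\mathbb K=\mathbb R$ or $\mathbb C$. We write $S_X$ for the unit sphere of $X$ and $\mathcal L(X,Y)$ for the bounded linear operators from $X$ to $Y$ with the operator norm.

**Definition (norm attaining).** An operator $T\in\mathcal L(X,Y)$ is *norm attaining* if there is $x\in S_X$ with $\|Tx\|=\|T\|$. The set of such operators is $\mathrm{NA}(X,Y)$. For $Y=\mathbb K$ it is a subset of $X^*$.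

If $\dim X<\infty$, then $S_X$ is compact and every operator attains its norm. In infinite dimensions the supremum $\|T\|=\sup_{x\in S_X}\|Tx\|$ may fail to be a maximum, and one asks whether a small perturbation of $T$ repairs this. For functionals it always does.

**(BP) Bishop–Phelps theorem.** For every Banach space $X$, the set $\mathrm{NA}(X,\mathbb K)$ is norm dense in $X^*$.

For $F\in X^*$ and $y\in Y$ let $F\otimes y$ be the operator $v\mapsto F(v)y$. Its norm is $\|F\|\,\|y\|$.

**Proposition 1.** For all $X,Y$, every $T\in\mathcal L(X,Y)$ with $\operatorname{rank}T\le1$ lies in $\overline{\mathrm{NA}(X,Y)}$.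

**Proof.** If $T=0$, then $T$ attains its norm. Otherwise the range of $T$ is spanned by some $y\neq0$. Choose $y^*\in Y^*$ with $y^*(y)=1$ and put $F=y^*\circ T$; then $T=F\otimes y$. By (BP) there are $F_k\in\mathrm{NA}(X,\mathbb K)$ with $F_k\to F$. If $F_k$ attains its norm at $x_k$, then $\|(F_k\otimes y)(x_k)\|=\|F_k\|\|y\|=\|F_k\otimes y\|$, so $F_k\otimes y\in \mathrm{NA}(X,Y)$. Finally $\|F_k\otimes y-F\otimes y\|=\|F_k-F\|\,\|y\|\to0$. $\square$

What changes when the rank is two? Here is the general problem, taken from the talk handout "On quasi norm attaining operators between Banach spaces" (https://www.ugr.es/local/mmartins/Curriculum/Charlas/2020_Webinar_QNA_handout.pdf): *for all $X$ and $Y$, does every finite rank $T\in\mathcal L(X,Y)$ belong to $\overline{\mathrm{NA}(X,Y)}$?* Two results frame it. Lindenstrauss (1963) showed that $\mathrm{NA}(X,Y)$ need not be dense in $\mathcal L(X,Y)$, and Martín (2014) showed that there are even compact operators that cannot be approximated by norm attaining ones.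

The answer is no, and rank two already suffices. We shall meet one complex Banach space $X$ such that, for every strictly convex complex $Y$ (for instance $\ell_2^2$), *no* operator $X\to Y$ of rank at least two lies in $\overline{\mathrm{NA}(X,Y)}$.

## 2. Perturbing one coordinate: $\ell_\infty^n$ against $\ell_2^2$

An operator into an $n$-dimensional space is an $n$-tuple of functionals, so the natural plan is to apply (BP) to coordinates. For the max norm the plan works.

**Proposition 2.** For every $W$ and $n$, $\mathrm{NA}(W,\ell_\infty^n)$ is dense in $\mathcal L(W,\ell_\infty^n)$.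

**Proof.** Let $T=(F_1,\dots,F_n)\ne0$. Then $\|T\|=\max_j\|F_j\|$, and we may suppose $\|F_1\|=\|T\|>0$. Let $\varepsilon>0$. By (BP) pick $F_1'\in\mathrm{NA}(W,\mathbb K)$ with $\|F_1'-F_1\|\le\varepsilon$ and so close to $F_1$ that $(1+\varepsilon)\|F_1'\|\ge\|T\|$. Put $T'=((1+\varepsilon)F_1',F_2,\dots,F_n)$. Since $\|F_j\|\le\|T\|\le(1+\varepsilon)\|F_1'\|$ for $j\ge2$, we have $\|T'\|=(1+\varepsilon)\|F_1'\|$, and $T'$ attains this norm wherever $F_1'$ attains its own. Moreover $\|T'-T\|\le\varepsilon\|F_1'\|+\|F_1'-F_1\|\le\varepsilon(\|T\|+\varepsilon)+\varepsilon$, which tends to $0$ with $\varepsilon$. $\square$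

Now try the same for $T=(F_1,F_2):X\to\ell_2^2$. We have $\|T\|=\sup\{\|a_1F_1+a_2F_2\|:|a|_2=1\}$, and the supremum over the compact set of such $a$ is attained. After composing with a unitary map of $\ell_2^2$ (which changes neither distances nor norm attainment) we may assume $\|F_1\|=\|T\|$. Replace $F_1$ by $(1+\varepsilon)F_1'$, with $F_1'$ attaining its norm at $x_1$. The new operator $T'$ satisfies
$$|T'x_1|_2^2=(1+\varepsilon)^2\|F_1'\|^2+|F_2(x_1)|^2 .$$
Here the plan stops. If $F_2(x_1)\neq0$, then $\|T'\|>(1+\varepsilon)\|F_1'\|$, and knowing where the first coordinate attains its norm says nothing about whether $T'$ attains its own. The max norm ignored the number $F_2(x_1)$; the round norm does not.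

This obstacle is intrinsic. Suppose $S:X\to\ell_2^2$ satisfies $\|S\|=1=|Sx|_2$ with $x\in S_X$. After a unitary map, $Sx=(1,0)$; write $S=(F,H)$. Then $F(x)=1=\|F\|$. For *every* $x'\in S_X$ with $F(x')=1$ we have $1+|H(x')|^2=|Sx'|_2^2\le1$, hence
$$x'\in S_X,\ F(x')=1\quad\Longrightarrow\quad H(x')=0. \tag{1}$$
So the second coordinate vanishes at every point where the first one peaks. To obtain a counterexample, look for a space $X$ in which a functional that peaks at one point peaks at so many points that (1) forces $H=0$. Then $\operatorname{rank}S\le 1$.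

Many peaking points: this suggests $L^1$. On $L^1(\mathbb T)$, a functional $F\in L^\infty$ of norm one with $|F|=1$ on a set $E$ of positive measure takes the value $1$ at $\overline F1_B/m(B)$ for every $B\subset E$ of positive measure. Then (1) gives $H=0$ a.e. on $E$. But $L^1$ itself is no counterexample of the strength we want: $S\xi=(\int_A\xi\,dm,\int_{\mathbb T\setminus A}\xi\,dm)$ with $0<m(A)<1$ has rank two, satisfies $|S\xi|_2\le\|\xi\|_1$, and attains norm $1$ at $1_A/m(A)$. Here $E=A$, and $H=1_{\mathbb T\setminus A}$ vanishes on $E$ without being $0$. What is missing is a dual space of functions in which vanishing on a set of positive measure forces vanishing everywhere. The space $H^\infty$ has this property, so we take its predual.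

## 3. The space $L^1/H_0^1$, its dual, and norm-preserving lifting

From here to the end of Section 7 all scalars are complex. Let $m$ be normalized Lebesgue measure on $\mathbb T$, and $\hat F(n)=\int F\,\overline z^{\,n}\,dm$.

**Definition (the spaces).**
$$H^\infty=\{F\in L^\infty:\hat F(n)=0\ \ \forall n<0\},\qquad H_0^1=\{h\in L^1:\hat h(n)=0\ \ \forall n\le0\},\qquad X=L^1/H_0^1,$$
with quotient map $q:L^1\to X$. Fourier coefficients are continuous on $L^1$, so $H_0^1$ is closed and $X$ is a Banach space with $\|q(\xi)\|=\inf\{\|\xi+h\|_1:h\in H_0^1\}$.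

For example, $q(z^n)=0$ for $n\ge1$, while $q(1)$ and $q(\overline z)$ are nonzero, as (2) will show.

**Duality.** For any closed subspace $M\subset L^1$, the dual of $L^1/M$ is, isometrically, the annihilator $M^\perp\subset L^\infty$: a functional on the quotient is a functional on $L^1$ vanishing on $M$, with the same norm because $q$ maps the open unit ball onto the open unit ball. We claim $(H_0^1)^\perp=H^\infty$, so
$$X^*=H^\infty\ \text{ isometrically, with }\ F(q(\xi))=\langle F,q(\xi)\rangle=\int F\xi\,dm. \tag{2}$$

- If $F\in L^\infty$ annihilates $H_0^1$, then, as $z^n\in H_0^1$ for $n\ge1$, we get $\hat F(-n)=\int Fz^n\,dm=0$. So $F\in H^\infty$.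
- If $F\in H^\infty$ and $h\in H_0^1$, the Cesàro means of $h$ are polynomials in $z,z^2,\dots$ converging to $h$ in $L^1$. Each integral $\int Fz^k\,dm=\hat F(-k)$ with $k\ge1$ is $0$, so $\int Fh\,dm=0$.

For example, the functional $1$ maps $q(1)\mapsto1$, $q(\overline z)\mapsto0$, and the functional $z$ maps $q(1)\mapsto0$, $q(\overline z)\mapsto1$. Since $\|q(\xi)\|\le\|\xi\|_1$, both vectors have norm exactly $1$.

We use two classical facts.

**(FM) F. and M. Riesz.** If a complex Borel measure $\nu$ on $\mathbb T$ satisfies $\int z^n\,d\nu=0$ for all $n\ge0$, then $\nu=h\,m$ with $h\in L^1$. (Then $\hat h(-n)=\int z^nh\,dm=0$ for all $n\ge0$, i.e. $h\in H_0^1$.)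

**(U) Uniqueness.** If $F\in H^\infty$ vanishes on a set of positive measure, then $F=0$.

In a quotient, the infimum defining the norm need not be attained. We need it to be, so that a peaking point in $X$ can be studied as an honest function.

**Lemma 3 (lifting).** For every $x\in X$ there is $\xi\in L^1$ with $q(\xi)=x$ and $\|\xi\|_1=\|x\|$.

**Proof.** Pick any $\xi_0\in L^1$ with $q(\xi_0)=x$. For a polynomial $p$ in $z$ we have $p\in H^\infty$, so by (2)
$$\Big|\int p\,\xi_0\,dm\Big|=|\langle p,x\rangle|\le\|p\|_\infty\|x\| .$$
Thus $p\mapsto\int p\,\xi_0\,dm$ is a functional of norm at most $\|x\|$ on the subspace of polynomials in $C(\mathbb T)$. Extend it by Hahn–Banach to $C(\mathbb T)$ and represent the extension by a measure $\nu$ with $\|\nu\|\le\|x\|$. Then $\nu-\xi_0m$ annihilates $z^n$ for all $n\ge0$, so by (FM) $\nu-\xi_0m=h\,m$ with $h\in H_0^1$. Put $\xi=\xi_0+h$. Then $q(\xi)=x$, $\nu=\xi m$, and $\|\xi\|_1=\|\nu\|\le\|x\|\le\|\xi\|_1$. $\square$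

## 4. Which functions in $H^\infty$ attain their norm

**Lemma 4.** (a) Let $F\in H^\infty$, $\|F\|_\infty=1$, $x\in S_X$, $F(x)=1$, and let $\xi$ be as in Lemma 3. Then $E=\{\xi\ne0\}$ has positive measure and $|F|=1$ a.e. on $E$.

(b) If $F\in H^\infty$ and $|F|=\|F\|_\infty=1$ a.e. on a set $B$ with $m(B)>0$, then $\xi_B:=\overline F1_B/m(B)$ satisfies $\|q(\xi_B)\|\le1$ and $F(q(\xi_B))=1$. So $F\in\mathrm{NA}(X,\mathbb C)$.

**Proof.** (a) We have $\int F\xi\,dm=1=\int|\xi|\,dm$ and $|F\xi|\le|\xi|$. Hence $\int(|\xi|-\operatorname{Re}F\xi)\,dm=0$ with nonnegative integrand, so $\operatorname{Re}F\xi=|\xi|\ge|F\xi|$ a.e. and therefore $F\xi=|\xi|$ a.e. On $E$ this gives $|F|=1$. Also $m(E)>0$ because $\|\xi\|_1=1$.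

(b) $\|q(\xi_B)\|\le\|\xi_B\|_1=1$, since $|F|=1$ on $B$; and $F(q(\xi_B))=\frac1{m(B)}\int_B|F|^2\,dm=1$. As $\|F\|_\infty=1$, this forces $\|q(\xi_B)\|=1$, so $F$ attains its norm there. $\square$

Consequently
$$0\ne F\in H^\infty\text{ is in }\mathrm{NA}(X,\mathbb C)\iff|F|=\|F\|_\infty\text{ on a set of positive measure.} \tag{3}$$
Indeed we may scale to $\|F\|_\infty=1$; if $F$ attains its norm at $x$, multiply $x$ by a unimodular scalar to get $F(x)=1$ and use (a). The converse is (b).

So $1$ and $z$ attain their norms, while $1+z$, whose modulus equals its maximum $2$ only at the point $1$, does not.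

This already lets us test a rank-two operator by hand. Let $T_2:X\to\ell_2^2$, $T_2(q(\xi))=(\int\xi\,dm,\int z\xi\,dm)$. For $|a|_2=1$ the functional $x\mapsto a_0(T_2x)_0+a_1(T_2x)_1$ is the function $a_0+a_1z$, of sup norm $|a_0|+|a_1|$. Hence $\|T_2\|=\sqrt2$, reached only for $|a_0|=|a_1|=1/\sqrt2$. If $|T_2x|_2=\sqrt2$ with $x\in S_X$, then for some such $a$ the function $a_0+a_1z$ would attain its norm $\sqrt2$ at $x$. But its modulus is $\sqrt2$ at only one point of $\mathbb T$, contradicting (3). So $T_2$ does not attain its norm. The next section shows that it is not even a limit of operators that do.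

## 5. Into a strictly convex space, norm attaining operators have rank at most one

**Definition (strict convexity).** $Y$ is *strictly convex* if $\|y\|=\|y'\|=1$ and $\|\frac12(y+y')\|=1$ imply $y=y'$. Hilbert spaces are strictly convex by the parallelogram law. The space $\ell_\infty^2$ is not: take $y=(1,1)$, $y'=(1,-1)$, with midpoint $(1,0)$.

**Theorem 5.** Let $Y$ be a strictly convex complex Banach space of any dimension. Then
$$\mathrm{NA}(X,Y)=\{F\otimes y:F\in\mathrm{NA}(X,\mathbb C),\ y\in Y\},\qquad\overline{\mathrm{NA}(X,Y)}=\{T\in\mathcal L(X,Y):\operatorname{rank}T\le1\}.$$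
Moreover $0\ne F\in H^\infty$ belongs to $\mathrm{NA}(X,\mathbb C)$ iff $|F|=\|F\|_\infty$ on a set of positive measure.

The last sentence is (3). The rest of the proof carries out the plan of Section 2. Strict convexity replaces (1): all peaking points of $F$ must have the *same image* under $T$.

**Step 1: find a peaking functional under a norm attaining operator.** Let $T\in\mathrm{NA}(X,Y)$. If $T=0$, then $T=0\otimes y$ and $0\in\mathrm{NA}(X,\mathbb C)$. Otherwise scale so that $\|T\|=1$, and let $x\in S_X$ with $y_0:=Tx$, $\|y_0\|=1$. By Hahn–Banach choose $y^*\in Y^*$ with $\|y^*\|=1=y^*(y_0)$, and put $F=T^*y^*=y^*\circ T\in H^\infty$. Then $\|F\|_\infty\le1$ and $F(x)=1$, so $\|F\|_\infty=1$ and $F\in\mathrm{NA}(X,\mathbb C)$. Let $\xi$ and $E=\{\xi\neq0\}$ be as in Lemma 4(a).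

**Step 2: show that all peaking points $q(\xi_B)$ have image $y_0$.** Let $B\subset E$ be measurable with $m(B)>0$, let $\xi_B=\overline F1_B/m(B)$ and $y_B=Tq(\xi_B)$. By Lemma 4(b), $\|y_B\|\le1$ and $y^*(y_B)=F(q(\xi_B))=1$. Hence $\|y_B\|=1$, and
$$1\ge\big\|\tfrac12(y_B+y_0)\big\|\ge\operatorname{Re}y^*\big(\tfrac12(y_B+y_0)\big)=1 .$$
Strict convexity gives $y_B=y_0$.

**Step 3: turn this into a pointwise identity on $E$.** Let $z^*\in Y^*$, $G=T^*z^*\in H^\infty$ and $c=z^*(y_0)$. For every $B$ as in Step 2,
$$\frac1{m(B)}\int_BG\overline F\,dm=\langle G,q(\xi_B)\rangle=z^*(y_B)=c. \tag{4}$$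
So $D:=G\overline F-c$ has integral $0$ over every $B\subset E$ of positive measure. If $D\ne0$ on a subset of $E$ of positive measure, then one of the four subsets of $E$ on which $\operatorname{Re}D>0$, $\operatorname{Re}D<0$, $\operatorname{Im}D>0$, $\operatorname{Im}D<0$ has positive measure. Taking it as $B$, the real or imaginary part of $\int_BD\,dm$ is nonzero, a contradiction. Hence $G\overline F=c$ a.e. on $E$. Multiplying by $F$ and using $|F|=1$ on $E$ gives $G=cF$ a.e. on $E$.

**Step 4: spread the identity to the whole circle.** The function $G-cF\in H^\infty$ vanishes on $E$, and $m(E)>0$. By (U), $G=cF$. That is, $z^*(Tv)=z^*(y_0)F(v)$ for all $v\in X$ and all $z^*\in Y^*$. Since $Y^*$ separates points, $Tv=F(v)y_0$, i.e. $T=F\otimes y_0$ with $F\in\mathrm{NA}(X,\mathbb C)$. Undoing the scaling multiplies $y_0$ by a constant.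

**Step 5: the reverse inclusion.** If $F\in\mathrm{NA}(X,\mathbb C)$ attains its norm at $x$, then $\|(F\otimes y)(x)\|=\|F\|\|y\|=\|F\otimes y\|$. This proves the first equality.

**Step 6: compute the closure.** First, the operators of rank at most one form a closed set. If $\operatorname{rank}T\ge2$, choose $v_1,v_2$ with $Tv_1,Tv_2$ linearly independent, and $\varphi_1,\varphi_2\in Y^*$ with $\det(\varphi_i(Tv_j))\ne0$. This determinant depends continuously on $T$, so $Sv_1,Sv_2$ are linearly independent for all $S$ close to $T$. Hence $\overline{\mathrm{NA}(X,Y)}\subset\{\operatorname{rank}\le1\}$. The converse inclusion is Proposition 1. This proves Theorem 5. $\square$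

**Solution of the problem.** The operator $T_2:X\to\ell_2^2$ is well defined since $1,z\in H^\infty=X^*$. It has rank two, because $T_2q(1)=(1,0)$ and $T_2q(\overline z)=(0,1)$. As $\ell_2^2$ is strictly convex, Theorem 5 gives $T_2\notin\overline{\mathrm{NA}(X,\ell_2^2)}$. So finite rank operators are not always approximable by norm attaining operators.

**Corollary 6.** A strictly convex complex Banach space $Y\ne0$ has the property "$\mathrm{NA}(W,Y)$ is dense in $\mathcal L(W,Y)$ for all complex Banach spaces $W$" (Lindenstrauss' property B) iff $\dim Y=1$.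

**Proof.** If $\dim Y=1$, then $Y$ is isometric to $\mathbb C$ and the property is (BP). If $\dim Y\ge2$, take linearly independent $y_1,y_2\in Y$ and $T(q(\xi))=(\int\xi\,dm)\,y_1+(\int z\xi\,dm)\,y_2$ on $W=X$. Since $Tq(1)=y_1$ and $Tq(\overline z)=y_2$, it has rank two, and Theorem 5 applies. $\square$

Some hypothesis on $Y$ is needed here, as Proposition 2 shows: $\ell_\infty^n$ has the property for every $n$.

## 6. The exact distance from $(1,z,\dots,z^{n-1})$ to the norm attaining operators

**Theorem 7.** For $n\ge2$ the rank-$n$ operator $T_n:X\to\ell_2^n$,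
$$T_n(q(\xi))=\Big(\int\xi\,dm,\int z\xi\,dm,\dots,\int z^{n-1}\xi\,dm\Big),$$
satisfies $\|T_n\|=\sqrt n$ and $\operatorname{dist}(T_n,\mathrm{NA}(X,\ell_2^n))=\sqrt{n-1}$.

The rank is $n$, since $T_nq(\overline z^{\,k})$ is the unit vector $e_k$ for $0\le k<n$.

**Step 1: compute the norm through the adjoint.** For $a\in\mathbb C^n$ the functional $y\mapsto\sum_{j<n}a_jy_j$ has norm $|a|_2$ on $\ell_2^n$, and every functional has this form. Its image under $T_n^*$ is the polynomial $\sum_ja_jz^j$. Write $v(\omega)=(1,\omega,\dots,\omega^{n-1})$. Then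
$$\|T_n\|=\|T_n^*\|=\sup_{|a|_2=1}\sup_{\omega\in\mathbb T}\Big|\sum_ja_j\omega^j\Big|=\sup_{\omega}|v(\omega)|_2=\sqrt n. \tag{5}$$

**Step 2: bound the distance from below by testing on functionals that do not see $R$.** Let $R\in\mathrm{NA}(X,\ell_2^n)$. By Theorem 5, $R=F\otimes y$, and we may take $|y|_2=1$ (rescale $F$; if $R=0$, take $F=0$). If $|a|_2=1$ and $\sum_ja_jy_j=0$, then $R^*a=\big(\sum_ja_jy_j\big)F=0$, so $(T_n-R)^*a=T_n^*a$. Put $b=\overline a$. The condition on $a$ says $b\perp y$, and $\sum_ja_jv_j(\omega)$ is the inner product $\langle v(\omega),b\rangle$. The supremum of its modulus over unit vectors $b\perp y$ is the norm of the component of $v(\omega)$ orthogonal to $y$. Hence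
$$\|T_n-R\|\ge\sup_\omega\operatorname{dist}(v(\omega),\mathbb Cy)=\sup_\omega\Big(n-\Big|\sum_j\omega^j\,\overline{y_j}\Big|^2\Big)^{1/2}.$$
By Parseval, $\int|\sum_j\omega^j\overline{y_j}|^2\,dm(\omega)=|y|_2^2=1$, so the integrand is at most $1$ at some $\omega$. Therefore $\|T_n-R\|\ge\sqrt{n-1}$.

**Step 3: reach this value.** Let $R=1\otimes e_0$, with $1$ the constant function and $e_0$ the first unit vector. By Theorem 5, $R\in\mathrm{NA}(X,\ell_2^n)$. The operator $T_n-R$ has coordinate functions $(0,z,\dots,z^{n-1})$, so the computation (5) gives $\|T_n-R\|=\sup_\omega|(0,\omega,\dots,\omega^{n-1})|_2=\sqrt{n-1}$. $\square$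

## 7. Rank two at the maximal distance

Since $0\in\mathrm{NA}(X,Y)$, always $\operatorname{dist}(T,\mathrm{NA}(X,Y))\le\|T\|$. For $T_2$ the ratio of the two sides is $1/\sqrt2$. The proof above shows where something is lost: the vectors $v(\omega)=(1,\omega)$ point in too few directions. We now build coordinate functions in $H^\infty$ whose values come near *every* unit vector while staying in the unit ball. The tools are as follows.

**(RC) Rudin–Carleson.** If $K\subset\mathbb T$ is closed and $m(K)=0$, every $\varphi\in C(K)$ is the restriction to $K$ of a function in the disc algebra, i.e. of a function continuous on the closed disc and holomorphic inside.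

**Outer functions.** For every bounded measurable real $u$ on $\mathbb T$ there is $g\in H^\infty$ with $|g|=e^u$ a.e.

We also recall that boundary values of disc algebra functions lie in $H^\infty$: for $r<1$ the functions $f(r\,\cdot)$ have no negative Fourier coefficients, and they tend to $f$ uniformly on $\mathbb T$ as $r\to1$. And $H^\infty$ is closed under products: if $f,g\in H^\infty$ and $n\ge1$, then $gz^n\in H_0^1$, so $\int fgz^n\,dm=0$ by (2).

**Theorem 8.** Let $Y$ be a strictly convex complex Banach space having a two-dimensional subspace $Z$ which is the range of a norm-one projection (e.g. $\dim Y=2$, or $Y$ a Hilbert space of dimension $\ge2$). Then there is a rank-two $T\in\mathcal L(X,Y)$ with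
$$\operatorname{dist}(T,\mathrm{NA}(X,Y))=\|T\|=1.$$
This is the largest possible value, since $0\in\mathrm{NA}(X,Y)$.

**Step 1: a disc algebra map that covers the unit sphere of $Z$.** Identify $Z$ with $(\mathbb C^2,N)$. Let $K\subset\mathbb T$ be closed, of measure $0$ and homeomorphic to the Cantor set; for instance the image of the middle-thirds Cantor set under $t\mapsto e^{\pi it}$, which is injective on $[0,1]$. Every nonempty compact metric space is a continuous image of the Cantor set, so there is a continuous surjection $K\to S_Z$. Applying (RC) to its two coordinates gives $\Phi_0=(f_1,f_2)$ with $f_1,f_2$ in the disc algebra and $\Phi_0(K)=S_Z$.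

**Step 2: shrink it into the unit ball without changing it in modulus on $K$.** Let $u=-\log\max(1,N(\Phi_0))$ on $\mathbb T$. It is continuous, $u\le0$, and $u=0$ on $K$ because $N(\Phi_0)=1$ there. Let $g\in H^\infty$ be outer with $|g|=e^u$ a.e.; then $\|g\|_\infty\le1$. Put $\Phi=g\Phi_0=(gf_1,gf_2)$. Its coordinates are in $H^\infty$, and
$$N(\Phi)=\frac{N(\Phi_0)}{\max(1,N(\Phi_0))}\le1\quad\text{a.e.}$$

**Step 3: define $T$ and check $\|T\|\le1$.** Let
$$T:X\to Z\subset Y,\qquad T(q(\xi))=\int\Phi\,\xi\,dm,$$
which is well defined since the coordinates of $\Phi$ lie in $H^\infty=X^*$. For $\varphi\in S_{Z^*}$ we have $|\varphi(T(q(\xi)))|=|\int\varphi(\Phi)\xi\,dm|\le\int N(\Phi)|\xi|\,dm\le\|\xi\|_1$. Taking the supremum over $\varphi$ and the infimum over all $\xi$ representing the same element of $X$ gives $\|T\|\le1$.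

**Step 4: every norm attaining $R$ is at distance at least one.** Let $R\in\mathrm{NA}(X,Y)$. By Theorem 5, $R=F\otimes y$. Let $P:Y\to Z$ be the norm-one projection. Since $\dim Z=2$, there is $\psi\in S_{Z^*}$ with $\psi(Py)=0$. By compactness there is $v\in S_Z$ with $\psi(v)=1$, and by Step 1 there is $\zeta\in K$ with $\Phi_0(\zeta)=v$. Now $\psi\circ P\circ R=\psi(Py)F=0$, and $P\circ T=T$ because $T$ has values in $Z$. As $\|\psi\circ P\|\le1$,
$$\|T-R\|\ge\|\psi\circ P\circ(T-R)\|=\|\psi\circ T\|=\|\psi(\Phi)\|_\infty,$$
the last equality because $\psi\circ T$ is the functional $q(\xi)\mapsto\int\psi(\Phi)\xi\,dm$. For a.e. $\omega$,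
$$|\psi(\Phi(\omega))|=e^{u(\omega)}|\psi(\Phi_0(\omega))|,$$
and the right-hand side is continuous on $\mathbb T$ with value $e^0|\psi(v)|=1$ at $\zeta$. Neighborhoods of $\zeta$ have positive measure, so the essential supremum satisfies $\|\psi(\Phi)\|_\infty\ge1$. Thus $\|T-R\|\ge1$. (The set $K$ is null; only the continuity of the modulus makes its values count.)

**Step 5: conclude.** Taking $R=0$ in Step 4 gives $\|T\|\ge1$, so $\|T\|=1$, and $1\le\operatorname{dist}(T,\mathrm{NA}(X,Y))\le\|T\|=1$. The range of $T$ lies in $Z$, so $\operatorname{rank}T\le2$. If $\operatorname{rank}T\le1$, then $T\in\overline{\mathrm{NA}(X,Y)}$ by Theorem 5 and the distance would be $0$. So $\operatorname{rank}T=2$. $\square$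

## 8. Lifting plus uniqueness, and why this pair excludes real scalars

The proof of Theorem 5 used only two properties of $H^\infty$: lifting (Lemma 3) and uniqueness (U). For $A\subset L^\infty(\mu)$ let $A_\perp=\{\xi\in L^1(\mu):\int F\xi\,d\mu=0\ \ \forall F\in A\}$. A closed subspace $M$ of a Banach space is *proximinal* if every coset of $M$ contains an element of minimal norm. Lemma 3 says precisely that $H_0^1$ is proximinal in $L^1$.

**Theorem 9.** Let $\mathbb K=\mathbb R$ or $\mathbb C$, $\mu$ $\sigma$-finite, and $A\subset L^\infty(\mu)$ a weak$^*$-closed subspace such that (L) $A_\perp\subset L^1(\mu)$ is proximinal, and (U) no nonzero element of $A$ vanishes on a set of positive measure. Put $X_A=L^1(\mu)/A_\perp$, so $X_A^*=A$. Then for every strictly convex $Y$ over $\mathbb K$, $\overline{\mathrm{NA}(X_A,Y)}$ is exactly the set of operators of rank $\le1$.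

Here $A\ne0$, so that $X_A$ is nonzero as our standing convention requires.

**Step 1: identify the dual.** By the duality for quotients, $X_A^*=(A_\perp)^\perp$. This is the weak$^*$ closure of $A$ in $L^\infty(\mu)=L^1(\mu)^*$ (here $\sigma$-finiteness is used), which is $A$.

**Step 2: repeat Lemma 4.** Let $q:L^1(\mu)\to X_A$ be the quotient map. If $F\in A$, $\|F\|_\infty=1$, $x\in S_{X_A}$ and $F(x)=1$, take by (L) some $\xi$ with $q(\xi)=x$ and $\|\xi\|_1=1$. The argument of Lemma 4(a) gives $F\xi=|\xi|$ a.e., so $|F|=1$ a.e. on $E=\{\xi\ne0\}$, and $\mu(E)>0$. If $B\subset E$ with $0<\mu(B)<\infty$, then $\xi_B=\overline F1_B/\mu(B)$ satisfies $\|q(\xi_B)\|\le1$ and $F(q(\xi_B))=1$.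

**Step 3: repeat Theorem 5.** Let $T\in\mathrm{NA}(X_A,Y)$ with $\|T\|=1$, $x\in S_{X_A}$, $y_0=Tx$ with $\|y_0\|=1$, $y^*\in S_{Y^*}$ with $y^*(y_0)=1$, and $F=T^*y^*\in A$. Then $\|F\|_\infty=1=F(x)$; take $\xi$ and $E$ from Step 2. For each $B\subset E$ with $0<\mu(B)<\infty$, put $y_B=Tq(\xi_B)$. As before, $\|y_B\|=1=y^*(y_B)$ and $\|\frac12(y_B+y_0)\|=1$, so $y_B=y_0$. For $z^*\in Y^*$, $G=T^*z^*$ and $c=z^*(y_0)$ we get $\int_B(G\overline F-c)\,d\mu=0$ for all these $B$. By $\sigma$-finiteness every subset of $E$ of positive measure contains a $B$ of finite positive measure, so the four-sets argument after (4) gives $G\overline F=c$ a.e. on $E$. Hence $G=cF$ on $E$, and by (U) $G=cF$. As $z^*$ was arbitrary, $T=F\otimes y_0$. So all norm attaining operators have rank at most one. The operators of rank at most one form a closed set by Step 6 of Theorem 5 (which holds over either field), and they all lie in the closure of $\mathrm{NA}(X_A,Y)$ by Proposition 1. $\square$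

For $\mathbb K=\mathbb R$, however, the theorem is vacuous.

**Proposition 10.** If $\mathbb K=\mathbb R$ and $A$ is as in Theorem 9, then $\dim A\le1$.

**Step 1: real peaking functionals are equal to $\pm1$ on a large set.** Let $f\in\mathrm{NA}(X_A,\mathbb R)$ with $\|f\|=1$. By Step 2 of Theorem 9 (after a sign change of the point), $|f|=1$ on a set of positive measure. As $f$ is real-valued, $\{f=1\}$ or $\{-f=1\}$ has positive measure.

**Step 2: there are only countably many of them.** Let $\mathcal F$ be the set of norm-one $f\in\mathrm{NA}(X_A,\mathbb R)$ with $\mu\{f=1\}>0$. If $f\ne f'$ are in $\mathcal F$, then $f-f'\in A$ is nonzero and vanishes on $\{f=1\}\cap\{f'=1\}$, so this intersection is null by (U). Write the measure space as a countable union of sets $\Omega_k$ of finite measure. For given $k,j\ge1$ at most $j\,\mu(\Omega_k)$ elements $f\in\mathcal F$ satisfy $\mu(\{f=1\}\cap\Omega_k)\ge1/j$, because these sets are pairwise disjoint up to null sets. Every $f\in\mathcal F$ is counted for some $k,j$, so $\mathcal F$ is countable. By Step 1, $f\in\mathcal F$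 or $-f\in\mathcal F$ for every $f\in\mathrm{NA}(X_A,\mathbb R)\cap S_A$, so this last set is countable.

**Step 3: two dimensions would give uncountably many.** If $\dim A\ge2$, then $\dim X_A\ge2$; take a two-dimensional subspace $V\subset X_A$. The sphere $S_{V^*}$ is uncountable, and each $\varphi\in S_{V^*}$ attains its norm on the compact set $S_V$. A norm-preserving Hahn–Banach extension of $\varphi$ attains its norm at the same point, so it lies in $\mathrm{NA}(X_A,\mathbb R)\cap S_A$. Distinct $\varphi$ have distinct extensions. This contradicts Step 2. $\square$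

Over $\mathbb C$ the count in Step 2 breaks down because a peaking function only has to be unimodular on a set of positive measure: all the functions $\lambda$ and $\lambda z$ with $|\lambda|=1$ peak.

Regarding $X=L^1/H_0^1$ as a real space does not help directly either. Any norm attaining complex functional $F\ne0$ maps $X$ onto $\mathbb C=\mathbb R^2$, so as a real operator into the strictly convex space $\ell_2^2$ it attains its norm and has rank two. Thus the rank bound of Theorem 5 fails for the underlying real space. The examples above refute, through complex scalars, the statement that finite rank operators are always approximable by norm attaining operators. The same statement restricted to real Banach spaces is not decided here.
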